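
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Congruence lattices of groupoids with right unit and right zero\\
need not be lattices of equational theories}


\begin{abstract}
By a theorem of McKenzie, every lattice of equational theories is isomorphic to the
congruence lattice of a groupoid with right unit and right zero. We show that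
the converse fails. We first prove a necessary condition: in a lattice of
equational theories, any family with join $1$ admits a finite ascent from $0$ to $1$ through
\emph{compact} elements that distribute over every join equal to $1$. We then
show that the congruence lattice of a freely generated groupoid with two-sided
unit and right zero violates this condition. Two supplements locate the
obstruction. Without the word ``compact'' the condition holds for all groupoids
with right unit and right zero, and for monoids with right zero the converse of
McKenzie's theorem is true.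
\end{abstract}

\section{The question}

\subsection*{Equational theories and groupoids}

Fix a countably infinite set $X$ of variables. For an algebraic type $\tau$, an
\emph{equational theory} of type $\tau$ is a set of identities between terms
over $X$ with operation symbols from $\tau$ that is closed under the rules of
the equational calculus. Reading an identity $p\approx q$ as a pair $(p,q)$,
an equational theory is the same thing as a \emph{fully invariant congruence}
of the algebra of terms: an equivalence relation that is compatible with the
operation symbols and closed under all substitutions of terms for variables.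
For a theory $\Sigma$, let
\[
L(\Sigma)=\{T : \Sigma\subseteq T,\ T\text{ an equational theory of type }\tau\},
\]
ordered by inclusion. A lattice is a \emph{lattice of equational theories} if it
is isomorphic to $L(\Sigma)$ for some type $\tau$ and some equational theory
$\Sigma$ of type $\tau$.

A \emph{groupoid} is a set $G$ with one binary operation, written as
juxtaposition. An element $e$ is a \emph{right unit} if $xe=x$ for all $x$, and
$0$ is a \emph{right zero} if $x0=0$ for all $x$. We write $\operatorname{Con}G$
for the lattice of congruences of $G$, and $\mathrm{Cg}(S)$ for the congruence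
generated by $S\subseteq G^2$.

Such groupoids are present in every algebra of terms. Fix two distinct
variables $x,y$; for terms $w,t$ let $t[w]$ be the result of substituting $w$
for $y$ in $t$, and put $w\cdot t=t[w]$. Then $w\cdot y=w$ and $w\cdot x=x$, so
$y$ is a right unit and $x$ is a right zero. Every equational theory $T$ is a
congruence of this groupoid: if $t\mathrel{T}t'$ then $t[w]\mathrel{T}t'[w]$,
because $T$ is closed under substitution, and if $w\mathrel{T}w'$ then
$t[w]\mathrel{T}t[w']$, because $T$ is compatible with the operations.
McKenzie proved that every lattice of equational theories is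
isomorphic to the congruence lattice of some groupoid with right unit and
right zero. The following question is posed in \cite{LLS}.

\begin{quote}
\emph{Is the congruence lattice of every groupoid with right unit and right
zero isomorphic to a lattice of equational theories?}
\end{quote}

\subsection*{Why one might guess yes}

We write $0_L,1_L$ for the bottom and top of a complete lattice $L$, and call
$L$ \emph{nontrivial} if $0_L\ne1_L$. An element $c$ is \emph{compact} if
$c\le\bigvee_{j\in J} b_j$ implies $c\le\bigvee_{j\in F} b_j$ for some finite
$F\subseteq J$; $L$ is \emph{algebraic} if every element is a join of compact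
ones, and \emph{coatomic} if every element $\ne1_L$ lies below a coatom. Every $L(\Sigma)$ is algebraic and
coatomic with compact top. Moreover, by a theorem of Lampe, every lattice $L$ of
equational theories satisfies the \emph{Zipper condition}: for all elements
$a_i$ ($i\in I$), $c$ and $z$ of $L$, if
$\bigvee_{i\in I}a_i=1_L$ and $a_i\wedge c=z$ for all $i\in I$, then $c=z$.
None of these facts can answer the question negatively, since the congruence lattices
of our groupoids share all of them (Proposition~\ref{prop:zipper}).

In both kinds of lattices, the join of a nonempty family is the transitive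
closure of its union. We use this constantly, in the following form: for a
nonempty family $(a_i)$, a pair
lies in $\bigvee_i a_i$ if and only if its two components are joined by a finite chain,
each step of which lies in some~$a_i$.

\begin{proposition}\label{prop:zipper}
Let $G$ be a groupoid with right unit $e$ and right zero $0$. Then
$\operatorname{Con}G$ is algebraic and coatomic, its top is the compact
congruence $\mathrm{Cg}(0,e)$, and it satisfies the Zipper condition.
\end{proposition}

\begin{proof}
Congruence lattices are algebraic, and principal congruences are compact. If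
$\theta$ is a congruence with $0\mathrel\theta e$, then
$x=xe\mathrel\theta x0=0$ for all $x$; so $\mathrm{Cg}(0,e)$ is the top, and the
lattice is coatomic by Zorn's lemma. For the Zipper condition let
$\bigvee a_i=1$ and $a_i\wedge c=z$ for all $i$. If $0=e$, then $|G|=1$ and there is nothing
to prove. Otherwise the family is nonempty and there is a chain
$0=t_0,\dots,t_n=e$ with $(t_{k-1},t_k)\in a_{i_k}$. Let $(p,q)\in c$. We show
$(pt_k,qt_k)\in z$ by induction on $k$. For $k=0$ both entries are $0$. For
$k\ge1$,
\[
pt_k\;a_{i_k}\;pt_{k-1}\;z\;qt_{k-1}\;a_{i_k}\;qt_k ,
\]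
and $z\le a_{i_k}$, so $(pt_k,qt_k)\in a_{i_k}$. This pair also lies in the
congruence $c$, so $(pt_k,qt_k)\in a_{i_k}\wedge c=z$. For $k=n$ this reads
$(p,q)\in z$. Hence $c\le z$, and $z\le c$ since the family is nonempty.
\end{proof}

A second reason to guess yes is that the answer is positive for all monoids
with right zero (Theorem~\ref{thm:monoids}), and the groupoid of terms above is
such a monoid: $y\cdot t=t$, and
$w\cdot(u\cdot t)=t[u[w]]=(w\cdot u)\cdot t$.

\subsection*{The answer and the idea}

The answer is nevertheless \emph{no}. To see this one needs a finer invariant.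

\begin{definition}
A \emph{cover} of a complete lattice $L$ is a family $(b_j)_{j\in J}$ in $L$
with $\bigvee_j b_j=1_L$. Let $D(L)$ be the set of all $d\in L$ such that
\[
d=\bigvee_{j\in J}(d\wedge b_j)\qquad\text{for every cover }(b_j)_{j\in J}\text{ of }L .
\]
\end{definition}

Elements of $D(L)$ can be recovered from their traces on the members of any
cover. Always $0_L,1_L\in D(L)$. Both $D(L)$ and compactness are preserved by
lattice isomorphisms. The necessary condition is the following.

\begin{theorem}\label{thm:compact}
Let $L=L(\Sigma)$ and let $\bigvee_{i\in I}a_i=1_L$. Then there are compact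
elements $r_0,\dots,r_n\in D(L)$ and $i_1,\dots,i_n\in I$ with
\[
r_0=0_L,\qquad r_n=1_L,\qquad r_k\le a_{i_k}\vee r_{k-1}\quad(1\le k\le n).
\]
\end{theorem}

\begin{corollary}\label{cor:compact}
If $L=L(\Sigma)$ is nontrivial and $1_L$ is a join of elements $\ne1_L$, then
$D(L)$ contains a compact element $r$ with $0_L\ne r\ne1_L$.
\end{corollary}

\begin{theorem}\label{thm:main}
There is a countable groupoid $G$ with two-sided unit and right zero such that
in $L=\operatorname{Con}G$ the top is a join of two elements $\ne1_L$, but the
only compact elements of $D(L)$ are $0_L\ne1_L$. Hence $\operatorname{Con}G$ is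
not isomorphic to a lattice of equational theories.
\end{theorem}

The idea behind both theorems is the contrast between a variable and an
arbitrary element. Given a term $t$, consider the theory that makes $t$
independent of $y$, that is, relates $t[p]$ and $t[q]$ for all terms $p,q$. It is
generated over $\Sigma$ by a \emph{single} identity $t\approx t[y']$ with a new
variable $y'$, hence compact. The groupoid analogue is the congruence generated
by all pairs $(pt,qt)$. A general groupoid contains no generic pair $(p,q)$ from
which the others could be obtained, so this congruence need not be finitely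
generated.

In a free groupoid, we show, nothing else takes its place. Given a compact
congruence $r\ne0_L,1_L$, we choose a free generator $s$ that does not occur in a
finite generating set of $r$. Specializing $s$ to $0$ and to $e$ gives two
homomorphisms whose kernels form a cover, and $r$ cannot be recovered from its
traces on these two kernels.

Section~\ref{sec:theories} proves Theorem~\ref{thm:compact},
Section~\ref{sec:groupoids} treats the groupoid analogue, and
Sections~\ref{sec:free} and~\ref{sec:proof} prove Theorem~\ref{thm:main}. Monoids
are the subject of Section~\ref{sec:monoids}.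

\section{Compact elements of $D(L)$ in lattices of equational theories}
\label{sec:theories}

\begin{example}\label{ex:bands}
Take one binary operation, written as juxtaposition, and let $\Sigma$ consist
of the trivial identities $t\approx t$. Let $x,y,y'$ be distinct variables, and
let $a$ and $b$ be the theories
generated by $xy\approx x$ and by $xy\approx y$. Then $x\;a\;xy\;b\;y$, so
$a\vee b=1_L$. Let $r$ be generated by $xy\approx xy'$, which says that $xy$
does not depend on its second argument.
\begin{itemize}
\item $r\le a$, since $xy\;a\;x\;a\;xy'$.
\item $b\vee r=1_L$, since $y\;b\;xy\;r\;xy'\;b\;y'$.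
\item $r\in D(L)$. Let $(b_j)$ be a cover. There is a chain of terms
$y=s_0,s_1,\dots,s_m=y'$ with $(s_{l-1},s_l)\in b_{j_l}$. Multiply it by $x$ on
the left:
\[
xy=xs_0,\quad xs_1,\quad\dots,\quad xs_m=xy'.
\]
The $l$-th step lies in $b_{j_l}$, because $b_{j_l}$ is compatible with
multiplication, and it lies in $r$, because $xs_{l-1}\approx xs_l$ is a
substitution instance of $xy\approx xy'$. So $(xy,xy')\in\bigvee_j(r\wedge b_j)$.
\end{itemize}
Thus the sequence $0_L,r,1_L$ is an ascent as in Theorem~\ref{thm:compact}.
\end{example}

In general the chain from $x$ to $y$ may be longer than $x,xy,y$; each of its terms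
takes a turn at the role of $xy$.

Recall why a theory $r$ generated by $\Sigma$ and one identity $p\approx q$ is
compact in $L(\Sigma)$: if $r\le\bigvee_j b_j$ (over a nonempty family), then a
chain from $p$ to $q$ uses only finitely many of the $b_j$, so $(p,q)$, and with
it $r$, lies in the join of these. If the family is empty, then $r=0_L$, which
is compact.

\begin{proof}[Proof of Theorem~\ref{thm:compact}]
If $0_L=1_L$, take $n=0$. Otherwise every cover is nonempty. Let $x\ne y$ be
variables. Since $(x,y)\in\bigvee a_i$, there are terms
\[
x=t_0,\;t_1,\;\dots,\;t_n=y\qquad\text{with }(t_{k-1},t_k)\in a_{i_k}.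
\]
Let $y'$ be a variable different from $x$ and $y$ that occurs in no $t_k$; it
exists because $X$ is infinite. With $t_k[w]$ denoting substitution of $w$ for
$y$ in $t_k$, put $t_k'=t_k[y']$, and let $r_k$ be the theory generated by
$\Sigma\cup\{t_k\approx t_k'\}$. It is compact.

\emph{Ends.} Since $t_0=t_0'=x$, we have $r_0=\Sigma=0_L$. Since $t_n=y$ and
$t_n'=y'$, the theory $r_n$ contains $y\approx y'$, hence every identity, and
$r_n=1_L$.

\emph{Ascent.} We have
\[
t_k\;a_{i_k}\;t_{k-1}\;r_{k-1}\;t_{k-1}'\;a_{i_k}\;t_k' ,
\]
where the last step is the first one, reversed, after substituting $y'$ for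
$y$. So $(t_k,t_k')\in a_{i_k}\vee r_{k-1}$, and
$r_k\le a_{i_k}\vee r_{k-1}$.

\emph{$r_k\in D(L)$.} Let $(b_j)$ be a cover. There are terms
$y=s_0,\dots,s_m=y'$ with $(s_{l-1},s_l)\in b_{j_l}$. Consider the chain
\[
t_k=t_k[s_0],\quad t_k[s_1],\quad\dots,\quad t_k[s_m]=t_k'.
\]
Its $l$-th step lies in $b_{j_l}$, since $b_{j_l}$ is a congruence. It also lies
in $r_k$: apply to $t_k\approx t_k'$ the simultaneous substitution
$y\mapsto s_{l-1}$, $y'\mapsto s_l$ that fixes all other variables. As $y'$
does not occur in $t_k$ and $y$ does not occur in $t_k'$, the result is
$t_k[s_{l-1}]\approx t_k[s_l]$. Hence $(t_k,t_k')\in\bigvee_j(r_k\wedge b_j)$, so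
$r_k\le\bigvee_j(r_k\wedge b_j)\le r_k$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:compact}]
Let $1_L=\bigvee a_i$ with all $a_i\ne1_L$, take $r_0,\dots,r_n$ as in
Theorem~\ref{thm:compact}, and let $k$ be minimal with $r_k=1_L$. Since
$r_0=0_L\ne1_L$, we have $k\ge1$. If $r_{k-1}=0_L$, then
$1_L=r_k\le a_{i_k}\ne1_L$, a contradiction. So $r=r_{k-1}$ is compact, lies in
$D(L)$, and differs from $0_L$ and $1_L$.
\end{proof}

The assumption that $1_L$ is a join of smaller elements cannot be dropped: for
the empty type and $\Sigma=\{v\approx v: v\in X\}$, the lattice $L(\Sigma)$ has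
just two elements.

\section{The analogue for groupoids: compactness is lost}
\label{sec:groupoids}

Let $G$ be a groupoid with right unit $e$ and right zero $0$. Under the
dictionary $w\cdot t=t[w]$, the theory that relates $t[p]$ and $t[q]$ for all
$p,q$ has as its analogue the congruence
\[
d(t)=\mathrm{Cg}\{(pt,qt):p,q\in G\}\qquad(t\in G).
\]

\begin{lemma}\label{lem:dt}
Let $L=\operatorname{Con}G$. Then $d(t)\in D(L)$ for every $t\in G$.
\end{lemma}

\begin{proof}
If $0_L=1_L$, this is trivial. Otherwise covers are
nonempty. Let $(b_j)$ be a cover and
$0=s_0,\dots,s_m=e$ a chain with $(s_{l-1},s_l)\in b_{j_l}$. For $p\in G$, the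
pair $\bigl((ps_{l-1})t,(ps_l)t\bigr)$ lies in $b_{j_l}$, and it is one of the
generators of $d(t)$. Since $ps_0=0$ and $ps_m=p$, these pairs form a chain from
$0t$ to $pt$, so $(0t,pt)\in\bigvee_j(d(t)\wedge b_j)$ for every $p$. By
symmetry and transitivity all generators $(pt,qt)$ of $d(t)$ belong to this
join. Hence $d(t)\le\bigvee_j(d(t)\wedge b_j)\le d(t)$.
\end{proof}

\begin{proposition}\label{prop:noncompact}
Let $G$ be any groupoid with right unit $e$ and right zero $0$, let
$L=\operatorname{Con}G$, and let $\bigvee_{i\in I}a_i=1_L$. Then there are
$d_0=0_L,\dots,d_n=1_L$ in $D(L)$, not necessarily compact, and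
$i_1,\dots,i_n\in I$ with $d_k\le a_{i_k}\vee d_{k-1}$ for $1\le k\le n$.
\end{proposition}

\begin{proof}
If $0_L=1_L$, take $n=0$. Otherwise the family $(a_i)$ is nonempty, and there is
a chain $0=t_0,\dots,t_n=e$ with $(t_{k-1},t_k)\in a_{i_k}$. Put
$d_k=d(t_k)$, which is in $D(L)$ by Lemma~\ref{lem:dt}. Then $d_0=0_L$ because
$p0=0=q0$, and $d_n=1_L$ because $pe=p$ and
$qe=q$. Finally
$pt_k\;a_{i_k}\;pt_{k-1}\;d_{k-1}\;qt_{k-1}\;a_{i_k}\;qt_k$ for all $p,q$, so
$d_k\le a_{i_k}\vee d_{k-1}$.
\end{proof}

So without the word ``compact'' the condition of Theorem~\ref{thm:compact}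
holds for all the groupoids in question. In particular Theorem~\ref{thm:compact}
excludes no finite congruence lattice of such a groupoid, because all elements
of a finite lattice are compact. A counterexample based on it must be infinite,
its congruences $d(t)$ must not all be compact, and it must not be possible to
replace them by compact elements of $D(L)$. The following two sets of simple laws
would already supply compact elements.

\begin{remark}\label{rem:laws}
(a) If $G$ is a monoid (with two-sided unit $e$), then $d(t)$ is compact. Indeed
$d(t)=\mathrm{Cg}(0t,t)$: the pair $(0t,t)=(0t,et)$ is a generator of $d(t)$, and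
if $\theta$ is a congruence with $0t\mathrel\theta t$,
then $pt\mathrel\theta p(0t)=(p0)t=0t$ for every $p$.

(b) Suppose that $ex=x$ and $0x=0$ for all $x$, and that $0\ne e$. Then the compact congruence
$\mathrm{Cg}(0,t)$ lies in $D(L)$ for every $t$. Indeed, for a cover $(b_j)$ and
a chain $0=s_0,\dots,s_m=e$ with $(s_{l-1},s_l)\in b_{j_l}$, the elements $s_lt$ form a chain from
$0t=0$ to $et=t$ with steps in the $b_{j_l}$, and every $s_lt$ is congruent to
$s_l0=0$ modulo $\mathrm{Cg}(0,t)$. For $0=t_0,\dots,t_n=e$ as in the preceding
proof, $\mathrm{Cg}(0,t_k)\le a_{i_k}\vee\mathrm{Cg}(0,t_{k-1})$, because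
$t_k\;a_{i_k}\;t_{k-1}$ and $(t_{k-1},0)\in\mathrm{Cg}(0,t_{k-1})$. Hence the
full condition of Theorem~\ref{thm:compact} holds.
\end{remark}

If we want the unit to be two-sided, we must therefore avoid both associativity
and the law $0x=0$. The natural candidate is the groupoid in which
the laws $xe=ex=x$ and $x0=0$ hold and nothing else is forced.

\section{The free groupoid, and two congruences by hand}
\label{sec:free}

Let $\mathcal V$ be the class of groupoids with distinguished elements $e,0$
satisfying $xe=ex=x$ and $x0=0$. Homomorphisms between members of $\mathcal V$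
are required to preserve $e$ and $0$. Quotients of members of $\mathcal V$, and
subgroupoids containing $e$ and $0$, are in $\mathcal V$.

\subsection*{Construction}

Let $B=\{0,e\}$ with $0\ne e$, and let $Y$ be a countably infinite set disjoint
from $B$, whose elements we call \emph{letters}. The elements of $B\cup Y$ are
treated as atomic symbols, distinct from all formal pairs. Let $G$ be the smallest set of
formal expressions that contains $B\cup Y$ and contains the formal pair
$\langle u,v\rangle$ whenever $u\in G\setminus\{e\}$ and $v\in G\setminus B$.
Define
\[
uv=\begin{cases}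
0&\text{if }v=0,\\
u&\text{if }v=e,\\
v&\text{if }u=e,\\
\langle u,v\rangle&\text{otherwise.}
\end{cases}
\]
The overlapping cases agree ($e0=0$ and $ee=e$), so $G\in\mathcal V$, and $G$ is
countable. Note that $0v=\langle 0,v\rangle\ne0$ for $v\notin B$.

Every map $\psi:Y\to K$ with $K\in\mathcal V$ extends uniquely to a homomorphism
$G\to K$: put $\psi(0)=0$, $\psi(e)=e$ and, recursively,
$\psi(\langle u,v\rangle)=\psi(u)\psi(v)$. Then $\psi(uv)=\psi(u)\psi(v)$ holds
by definition in the last case of the multiplication rule, and in the first three cases it reads
$0=\psi(u)0$, $\psi(u)=\psi(u)e$, and $\psi(v)=e\psi(v)$. Uniqueness is clear,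
since $\langle u,v\rangle=uv$.

The key property of the multiplication is that a product falls
into $B$ only if its right factor does:
\begin{equation}\label{eq:B}
uv\in B\ \Longrightarrow\ v\in B\qquad(u,v\in G).
\end{equation}
Indeed, if $v\notin B$, then $uv$ is $v$ or a pair. This suggests following the
right factors. For $z\in G\setminus B$ let the \emph{last letter}
$\lambda(z)\in Y$ be defined by $\lambda(z)=z$ for $z\in Y$ and
$\lambda(\langle u,v\rangle)=\lambda(v)$; this makes sense since $v\notin B$ in a
pair.

\begin{lemma}\label{lem:last}
Let $\psi:G\to G$ be a homomorphism and $z\in G\setminus B$. If $\psi(z)\in B$,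
then $\psi(\lambda(z))\in B$.
\end{lemma}

\begin{proof}
By induction on $z$. For $z\in Y$ there is nothing to prove. If
$z=\langle u,v\rangle$, then $\psi(u)\psi(v)=\psi(z)\in B$, so $\psi(v)\in B$ by
\eqref{eq:B}. As $v\notin B$, induction gives $\psi(\lambda(v))\in B$, and
$\lambda(v)=\lambda(z)$.
\end{proof}

\subsection*{A cover for every letter}

Let $s\in Y$. Let $G_s$ be the set of elements of $G$ in which $s$ does not
occur; it is a subgroupoid, generated by $B\cup(Y\setminus\{s\})$. Let
$\varphi_0,\varphi_1:G\to G$ be the homomorphisms that fix all letters
other than $s$, with $\varphi_0(s)=0$ and $\varphi_1(s)=e$. They are the identity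
on $G_s$. Put
\[
a=\ker\varphi_0,\qquad b=\ker\varphi_1 .
\]
Since $0\;a\;s\;b\;e$ and $\mathrm{Cg}(0,e)=1_L$ by
Proposition~\ref{prop:zipper}, we have $a\vee b=1_L$ in
$L=\operatorname{Con}G$. Neither $a$ nor $b$ is $1_L$, because $\varphi_0$ and
$\varphi_1$ fix the distinct elements $0$ and $e$.

To show that a congruence $r$ is not in $D(L)$ we want
$r\ne(r\wedge a)\vee(r\wedge b)$ for some letter $s$. In other words, for some
$(p,q)\in r$ there is no chain from $p$ to $q$ inside an $r$-class with the
property that at each step $\varphi_0$ or $\varphi_1$ takes the same value on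
both elements. If $s$ occurs in neither $p$ nor $q$, such a chain between
different elements must pass through elements containing $s$. Two examples
show what can happen.

\begin{example}\label{ex:xy}
Let $r=\mathrm{Cg}(g,h)$ with distinct letters $g,h$, and let $s$ be a third
letter. Let $\rho:G\to G$ send $h$ to $g$ and fix the other letters; then
$r\subseteq\ker\rho$. As $\rho$ maps letters to letters, Lemma~\ref{lem:last}
shows that it maps no element outside $B$ into $B$. So in a pair
$\langle u,v\rangle$ we have $\rho(u)\ne e$ and $\rho(v)\notin B$, and $\rho$ maps
pairs to pairs. Hence $\rho(z)=g$ only for $z\in\{g,h\}$, and the $r$-class of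
$g$ is $\{g,h\}$. Both $\varphi_0$ and $\varphi_1$ fix $g$ and $h$, so no chain
leads from $g$ to $h$: it would have to pass through elements containing $s$, but the class
contains no such element. Hence $r\notin D(L)$.
\end{example}

\begin{example}\label{ex:0x}
Let $r=\mathrm{Cg}(0,g)$ with a letter $g\ne s$. Now the class of $0$ contains
many elements in which $s$ occurs, since $ug$ is congruent to $u0=0$ for every $u$. There are
nontrivial chains in it, such as
\[
g\quad sg\quad 0g,\qquad\text{with}\quad \varphi_1(g)=g=\varphi_1(sg),\quad
\varphi_0(sg)=0g=\varphi_0(0g).
\]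
If we had $0g=0$, this chain would join $g$ to $0$; this is how
Remark~\ref{rem:laws}(b) works. But $0g\ne0$ in $G$, and in fact \emph{no} chain
can leave $0$. For suppose that $z\ne0$ is a first step from $0$: $(0,z)\in r$,
and $\varphi_j(z)=\varphi_j(0)=0$ for some $j$. Then $z\ne e$, so $z\notin B$, and
Lemma~\ref{lem:last} gives $\varphi_j(\lambda(z))\in B$, that is, $\lambda(z)=s$. On the
other hand let $\rho:G\to G$ send $g$ to $0$ and fix the other letters. Then
$r\subseteq\ker\rho$, so $\rho(z)=0$, and Lemma~\ref{lem:last} gives
$\lambda(z)=g\ne s$, a contradiction. Hence $r\notin D(L)$.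
\end{example}

These two examples are the two cases of the general proof. In each we used a
homomorphism $\rho$ whose kernel contains $r$ and under which the image of an element still
shows how $s$ occurs in it. For a general $r$ the quotient is not
free, and such a map has to be built.

\section{Proof of Theorem~\ref{thm:main}}
\label{sec:proof}

\subsection*{Adjoining a generic element}

Let $H\in\mathcal V$ with $e\ne0$ in $H$, and let $s\notin H$ be a symbol. Let
$H[s]$ be the smallest set of formal expressions that contains $H\cup\{s\}$,
whose elements are treated as atomic symbols distinct from all formal pairs,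
and contains $\langle u,v\rangle$ whenever $u,v\in H[s]$ are not both in $H$,
$u\ne e$ and $v\notin\{0,e\}$. Products of two elements of $H$ are formed in
$H$. If $u,v$ are not both in $H$, put
\[
uv=0,\quad u,\quad v,\quad\langle u,v\rangle
\]
according as $v=0$; $v=e$; $u=e$; or none of these. (At most one of these
three equalities can hold here.) Then $H[s]\in\mathcal V$, since the unit and zero laws
hold in $H$ and are built into the remaining products, and $H$ is a subgroupoid.
For $u,v\in H[s]$:
\begin{itemize}
\item[(H1)] if $v\notin H$, then $uv\notin H$, because $uv$ is $v$ or a pair;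
\item[(H2)] if $u\notin H$ and $v\in H\setminus\{0\}$, then $uv\notin H$, because
$uv$ is $u$ or a pair.
\end{itemize}
In (H2) the value $v=0$ must be excluded, since $u0=0\in H$: this is the only way
in which a product of two elements that are not both in $H$ can fall into $H$.

\subsection*{The proof}

Let $G$ be the groupoid of Section~\ref{sec:free} and $L=\operatorname{Con}G$.
It is nontrivial since $0\ne e$, its top is compact, and for any
letter $s$ we have $1_L=a\vee b$ with $a,b\ne1_L$. Let $r$ be a compact element
of $L$ with $0_L\ne r\ne1_L$. Being compact, $r=\mathrm{Cg}(S)$ for a finite set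
$S\subseteq G^2$. Since $Y$ is infinite, we can choose a letter $s$ that does
not occur in $S$, that is, with $S\subseteq G_s^2$. This is the only place where
compactness of $r$ is used. Form $\varphi_0,\varphi_1,a,b$ for this $s$. We claim
\begin{equation}\label{eq:goal}
r\not\le(r\wedge a)\vee(r\wedge b),
\end{equation}
which shows $r\notin D(L)$.

Let $r_s$ be the congruence of $G_s$ generated by $S$, and $H=G_s/r_s$. Since
$r_s\subseteq r$ and $r\ne1_L=\mathrm{Cg}(0,e)$, we have $(0,e)\notin r_s$, so
$e\ne0$ in $H$ and $H[s]$ is defined. Let $\pi:G\to H[s]$ be the homomorphism with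
$\pi(x)=x/r_s$ for $x\in Y\setminus\{s\}$ and $\pi(s)=s$. On $G_s$ it agrees with
the quotient map $G_s\to H$, since both are homomorphisms that agree on the
generators. Hence $S\subseteq\ker\pi$, and therefore
\begin{equation}\label{eq:pi}
r\subseteq\ker\pi .
\end{equation}

\begin{lemma}\label{lem:pi}
Let $z\in G\setminus B$. If $\varphi_0(z)\in B$ or $\varphi_1(z)\in B$, then
$\pi(z)\notin H$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:last}, $\varphi_j(\lambda(z))\in B$ for some $j\in\{0,1\}$. As
$\varphi_j$ fixes every letter other than $s$, we get $\lambda(z)=s$. We show by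
induction that $\lambda(z)=s$ implies $\pi(z)\notin H$. If $z$ is a letter, then
$z=s$ and $\pi(z)=s\notin H$. If $z=\langle u,v\rangle$, then $\lambda(v)=s$, so
$\pi(v)\notin H$ by induction, and $\pi(z)=\pi(u)\pi(v)\notin H$ by (H1).
\end{proof}

Suppose \eqref{eq:goal} fails. Then any $(p,q)\in r$ is joined by a chain
$p=z_0,z_1,\dots,z_m=q$ inside one $r$-class such that for each $l$
\[
\varphi_0(z_{l-1})=\varphi_0(z_l)\quad\text{or}\quad
\varphi_1(z_{l-1})=\varphi_1(z_l).
\]
Deleting repetitions, we may assume $z_{l-1}\ne z_l$ for all $l$.

\emph{Case 1: there is $q\ne0$ with $(0,q)\in r$.} This generalizes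
Example~\ref{ex:0x}. Take the chain from $0$ to $q$; then $m\ge1$, $z_1\ne0$,
and $\varphi_j(z_1)=\varphi_j(0)=0$ for some $j$. Since $\varphi_j(e)=e\ne0$, also
$z_1\ne e$. So $z_1\notin B$, and Lemma~\ref{lem:pi} gives $\pi(z_1)\notin H$.
But $(0,z_1)\in r$, so $\pi(z_1)=\pi(0)=0\in H$ by \eqref{eq:pi}, a
contradiction.

\emph{Case 2: the $r$-class of $0$ is $\{0\}$.} This generalizes
Example~\ref{ex:xy}. We first show that
\begin{equation}\label{eq:s}
z\in G\setminus G_s\ \Longrightarrow\ \pi(z)\notin H
\end{equation}
by induction on $z$. For $z=s$ this is clear, and no other element of $B\cup Y$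
lies outside $G_s$. Let $z=\langle u,v\rangle$. If $v\notin G_s$, then
$\pi(v)\notin H$ by induction, and $\pi(z)=\pi(u)\pi(v)\notin H$ by (H1). If
$v\in G_s$, then $u\notin G_s$, so $\pi(u)\notin H$ by induction, while
$\pi(v)\in H$. Were $\pi(v)=0$, we would have $(v,0)\in r_s\subseteq r$, hence
$v=0$ by the assumption of this case, which is impossible in a pair. So
$\pi(v)\in H\setminus\{0\}$, and $\pi(z)\notin H$ by (H2).

Since $r\ne0_L$, there is $(p,q)\in S$ with $p\ne q$, and $p,q\in G_s$. In the
chain from $p$ to $q$ all $z_l$ are $r$-related to $p$, so by \eqref{eq:pi}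
$\pi(z_l)=\pi(p)\in H$, and by \eqref{eq:s} all $z_l$ lie in $G_s$. There
$\varphi_0$ and $\varphi_1$ are the identity, so $z_{l-1}=z_l$ for all $l$ and
$p=q$, a contradiction.

This proves \eqref{eq:goal}. So the only compact elements of $D(L)$ are $0_L$ and
$1_L$, while $L$ is nontrivial and $1_L=a\vee b$ with $a,b\ne1_L$. By
Corollary~\ref{cor:compact}, $L$ is not isomorphic to $L(\Sigma)$ for any
equational theory $\Sigma$ of any type. This completes the proof of
Theorem~\ref{thm:main}. \hfill\qedsymbol

\begin{remark}
The restriction to compact elements is essential: $D(L)$ has other elements than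
$0_L$ and $1_L$. For a letter $g$, the congruence $d(g)$ is in $D(L)$ by
Lemma~\ref{lem:dt}. It contains the pair $(0g,eg)=(0g,g)$ of
distinct elements, and it is contained in the kernel of the homomorphism
$G\to G$ that sends $g$ to $0$ and fixes the other letters. So
$0_L\ne d(g)\ne1_L$, and by what we have just proved $d(g)$ is not compact.
\end{remark}

\section{Monoids with right zero}
\label{sec:monoids}

In the presence of a two-sided unit, associativity removes the obstruction
(Remark~\ref{rem:laws}(a)). In fact it then gives a complete positive answer.

\begin{theorem}\label{thm:monoids}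
If $M$ is a monoid (with two-sided unit $e$) with right zero $0$, then
$\operatorname{Con}M\cong L(\Sigma)$ for some equational theory $\Sigma$ of a
type with only unary operations.
\end{theorem}

The idea is to reverse the dictionary of the introduction: an element $m$ of
$M$ is read as a unary term $m(x)$, and multiplication as substitution, so that
$km$ is $m(k(x))$. The elements $0m$ then have to be read as constants, the same
for all variables.

\begin{proof}
If $|M|=1$, let $\Sigma$ be the set of all identities; both lattices are
trivial. Let $|M|>1$. Put $Z=0M$. If $m=0j\in Z$, then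
\begin{equation}\label{eq:Z}
km=(k0)j=0j=m\qquad\text{for all }k\in M .
\end{equation}
Hence $Z=\{m:0m=m\}$, and $Zk\subseteq Z$ for all $k$. Moreover $e\notin Z$:
otherwise $e=0e=0$, and $m=me=m0=0$ for all $m$.

\emph{The free algebra.} The type has a unary symbol $f_m$ for each $m\in M$. On
$X\times M$ let $(x,m)\sim(y,n)$ iff $(x,m)=(y,n)$ or $m=n\in Z$. Let
$F=(X\times M)/{\sim}$, write $xm$ for the class of $(x,m)$, and put
$f_k(xm)=x(mk)$. This is well defined since $Zk\subseteq Z$. The elements $xe$ are
pairwise distinct since $e\notin Z$, and they generate $F$ since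
$f_m(xe)=xm$.

Every map $xe\mapsto x'k_x$ from these generators to $F$ (where $x'\in X$ and
$k_x\in M$ depend on $x$) extends to the
endomorphism $xm\mapsto x'(k_xm)$. To see this, we check three points.
\begin{itemize}
\item The value does not depend on the representative of $x'k_x$: if $k_x\in Z$,
then $k_xm\in Z$, so $x'(k_xm)$ does not depend on $x'$.
\item It does not depend on the representative of $xm$: if $m\in Z$, then
$k_xm=m\in Z$ by \eqref{eq:Z}, and $x'm$ depends on neither $x$ nor $x'$.
\item It commutes with $f_k$, as $k_x(mk)=(k_xm)k$.
\end{itemize}
Let $\Sigma$ be the set of identities of $F$. If two terms take the same value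
in $F$ when the variables $x$ are evaluated at $xe$, then, applying
endomorphisms, they take the same value under every evaluation in $F$. So
$\Sigma$ is the kernel of the evaluation $x\mapsto xe$ from the term algebra
onto $F$: $F$ is free over $\{xe : x\in X\}$ in the variety it generates. Endomorphisms of the term algebra
induce endomorphisms of $F$, and all endomorphisms of $F$ arise in this way.
Therefore the theories containing $\Sigma$ correspond to the fully invariant
congruences of $F$ (those closed under all endomorphisms), and $L(\Sigma)$ is
isomorphic to the lattice of these.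

\emph{From $\operatorname{Con}M$ to fully invariant congruences.} For
$\theta\in\operatorname{Con}M$ let
\[
(xm,yn)\in T_\theta\quad\text{iff}\quad m\mathrel\theta n\ \text{ and }\
(x=y\ \text{ or }\ m\mathrel\theta 0m).
\]
Observe that if $m\mathrel\theta n$, then $0m\mathrel\theta0n$, so
$m\mathrel\theta0m$ iff $n\mathrel\theta0n$.
\begin{itemize}
\item \emph{Well defined.} The representatives matter only if $m\in Z$ or
$n\in Z$. Then $0m=m$ or $0n=n$, and if $m\mathrel\theta n$, the observation gives
$m\mathrel\theta0m$. So the second condition holds for every choice of $x,y$.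
\item \emph{Equivalence relation.} Reflexivity is clear, and symmetry follows
from the observation. For transitivity let $(xm,yn),(yn,zp)\in T_\theta$. Then
$m\mathrel\theta p$. If $x\ne z$, then $x\ne y$ or $y\ne z$, so
$m\mathrel\theta0m$ or $n\mathrel\theta0n$, and these are equivalent.
\item \emph{Compatible with $f_k$.} Multiply $m\mathrel\theta n$ and, if
$x\ne y$, also $m\mathrel\theta0m$ by $k$ on the right.
\item \emph{Fully invariant.} Let $(xm,yn)\in T_\theta$ and consider an
endomorphism with $xe\mapsto x'k$ and $ye\mapsto y'l$. If $x=y$, we may take
$x'=y'$ and $k=l$, and $km\mathrel\theta kn$ suffices. If $x\ne y$, then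
$m\mathrel\theta0m$ and $n\mathrel\theta0n$, so
$km\mathrel\theta k0m=0m\mathrel\theta m$ and likewise $ln\mathrel\theta n$.
Hence $km\mathrel\theta m\mathrel\theta n\mathrel\theta ln$, and
$0km\mathrel\theta0m\mathrel\theta m\mathrel\theta km$. So
$(x'(km),y'(ln))\in T_\theta$.
\end{itemize}

\emph{And back.} For a fully invariant congruence $T$ of $F$ let
$\theta_T=\{(m,n):(xm,xn)\in T\}$. By full invariance this does not depend on
$x$. It is a congruence of $M$: it is an equivalence relation, it is compatible
with right multiplication by $k$ because of $f_k$, and with left multiplication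
by $k$ because of the endomorphisms with $xe\mapsto xk$, which send $xm$ to
$x(km)$. Clearly $\theta_{T_\theta}=\theta$.

It remains to show $T=T_{\theta_T}$. Write $\theta=\theta_T$. For pairs
$(xm,xn)$ this is clear. Let $x\ne y$. If $(xm,yn)\in T$, an endomorphism with
$xe\mapsto xe$ and $ye\mapsto xe$ gives $m\mathrel\theta n$. An endomorphism with
$xe\mapsto x0$ and $ye\mapsto ye$ gives $(x(0m),yn)\in T$, and
$x(0m)=y(0m)$, so $0m\mathrel\theta n\mathrel\theta m$. Hence
$(xm,yn)\in T_\theta$. Conversely, if $m\mathrel\theta n$ and
$m\mathrel\theta0m$, then
\[
xm\;T\;x(0m)=y(0m)\;T\;ym\;T\;yn .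
\]
The maps $\theta\mapsto T_\theta$ and $T\mapsto\theta_T$ preserve order and are
mutually inverse, so they are lattice isomorphisms.
\end{proof}

The proof uses $ex=x$ (for instance, in $f_m(xe)=xm$). We claim nothing about
associative groupoids with right zero that have only a right unit.

\begin{thebibliography}{1}
\bibitem{LLS}
\emph{Lambda Calculus, Linear Logic and Symbolic Computation},
\texttt{https://www.irif.fr/\textasciitilde gmanzone/HdrThesis.pdf}.
\end{thebibliography}

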